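\title{Product-one subsequences and Loewy length:\\ counterexamples to a conjecture of Dimitrov}

\begin{abstract}
For a finite group $G$ let $d(G)$ be the least $\ell$ such that every sequence of $\ell$ elements of $G$ has a nonempty subsequence whose product, taken in the order of the sequence, is the identity. For a finite $p$-group $G$, Dimitrov proved that $d(G)\le L(G)$, where $L(G)$ is the Loewy length of $\mathbb F_pG$, and conjectured that equality always holds. We disprove this: for every sufficiently large prime $p$ there is a $p$-group of exponent $p$ and maximal class with $d(G)/L(G)=O(p^{-1/15}\log p)$. The proof builds random subsequences whose products lie in an abelian normal subgroup and bounds their Fourier coefficients by Weil's estimate. We also show that $d(G)=L(G)=4p-3$ for the first group of the family, of order $p^3$.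
\end{abstract}

\section{Introduction}

Let $G$ be a finite group, written multiplicatively, and let $(g_1,\dots,g_\ell)$ be a sequence of elements of $G$, repetitions allowed. A subsequence is given by indices $i_1<\dots<i_k$, and its \emph{product} is $g_{i_1}\cdots g_{i_k}$, in this order; the empty subsequence has product $1$. The sequence is \emph{free} if no nonempty subsequence has product $1$. Let $d(G)$ be the least positive integer $\ell$ such that no sequence of length $\ell$ is free. Subsequences of free sequences are free, so $d(G)-1$ is the largest length of a free sequence. One has $d(G)\le |G|$, because for $\ell\ge|G|$ two of the products $1,\ g_1,\ g_1g_2,\ \dots,\ g_1\cdots g_\ell$ coincide.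

Now let $p$ be a prime and $G$ a finite $p$-group. The Jacobson radical $J$ of the group algebra $\mathbb F_pG$ is the augmentation ideal, spanned by the elements $1-g$, and it is nilpotent. The \emph{Loewy length} $L(G)$ is the least positive integer $L$ with $J^L=0$. The two invariants are linked by the expansion
\[
(1-g_1)(1-g_2)\cdots(1-g_\ell)=\sum_{i_1<\dots<i_k}(-1)^k\,g_{i_1}\cdots g_{i_k},
\]
in which exactly the ordered subsequence products appear. If the sequence is free, the identity occurs on the right only once, for the empty subsequence. Then the left side is a nonzero element of $J^\ell$, so $\ell<L(G)$. This gives Dimitrov's bound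
\begin{equation}\label{eq:dimitrov}
d(G)\le L(G).
\end{equation}

For $G=C_p^s$ with basis $g_1,\dots,g_s$, the substitution $X_i=g_i-1$ identifies $\mathbb F_pG$ with $\mathbb F_p[X_1,\dots,X_s]/(X_1^p,\dots,X_s^p)$, so $L(G)=s(p-1)+1$; the sequence that repeats each $g_i$ exactly $p-1$ times is free, so equality holds in \eqref{eq:dimitrov}. By results of Olson and Jennings, equality holds for all abelian $p$-groups. In general $J^{L(G)-1}\ne0$ is spanned by products $(1-g_1)\cdots(1-g_{L(G)-1})$, so some sequence of length $L(G)-1$ has a nonzero such product, and it is natural to hope that one of these sequences is free. We take the following problem from \cite{source}.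

\medskip
\noindent\textbf{Conjecture (Dimitrov).} \emph{For every finite $p$-group $G$ one has $d(G)=L(G)$.}
\medskip

We show that the conjecture is false. Let $p$ be an odd prime and $2\le s\le p-1$. Put $A=\mathbb F_p[T]/(T^s)$ and $\sigma=1+T\in A$. Since $\sigma^p=1+T^p=1$, the power $\sigma^u$ is defined for $u\in\mathbb F_p$. Let $G_{p,s}$ be the set $\mathbb F_p\times A$ with the multiplication
\[
(u,\alpha)(v,\beta)=(u+v,\ \sigma^v\alpha+\beta).
\]
This is the semidirect product of the additive group $A\cong C_p^s$ by a group of order $p$ whose generator acts as multiplication by $1+T$, a single Jordan block. It has order $p^{s+1}$, it is metabelian, and $A$ is an elementary abelian maximal subgroup. Lemma~\ref{lem:group} shows that $G_{p,s}$ has exponent $p$ and nilpotency class $s$, that is, maximal class, and that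
\begin{equation}\label{eq:loewy}
L(G_{p,s})=1+(p-1)\Bigl(1+\frac{s(s+1)}2\Bigr).
\end{equation}
Throughout, $\log$ is the natural logarithm.

\begin{theorem}\label{thm:main}
There are constants $C$ and $p_0$ such that for all primes $p\ge p_0$ and $s=\lfloor p^{1/3}\rfloor$,
\[
d(G_{p,s})\le C\,p\,s^{9/5}\log p,\qquad L(G_{p,s})>\tfrac12(p-1)s^2 .
\]
Hence $d(G_{p,s})/L(G_{p,s})=O(p^{-1/15}\log p)\to0$. In particular $d(G_{p,s})<L(G_{p,s})$ for every sufficiently large prime $p$, the infimum of $d(G)/L(G)$ over groups of prime power order is $0$, and there is no constant $c$ with $L(G)\le c\,d(G)$ for all such groups.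
\end{theorem}

To place this bound, take $p-1$ copies of $(1,0)$ and $p-1$ copies of each $(0,T^j)$, $0\le j<s$. A subsequence with product $1$ uses a multiple of $p$ copies of $(1,0)$, hence none, and the remaining terms form a free sequence in $A$. So $d(G_{p,s})\ge 1+(p-1)(s+1)$. This lower bound counts each of the $s+1$ composition factors once, whereas \eqref{eq:loewy} counts them with the weights $1,1,2,\dots,s$. For $s=2$ the two bounds are $3p-2$ and $4p-3$, and the larger one is the truth, so the smallest group of the family supports the conjecture.

\begin{theorem}\label{thm:heis}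
For every odd prime $p$, $d(G_{p,2})=L(G_{p,2})=4p-3$.
\end{theorem}

The counterexamples in Theorem~\ref{thm:main} require $p$ to be large. The argument does not determine which small primes (for instance $p=2$) admit counterexamples, nor the exact value of $d(G_{p,s})$ for $s\ge3$.

Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:heis} proves Theorem~\ref{thm:heis}, which is not needed for the rest. Section~\ref{sec:idea} shows the main idea for $s=3$ and reduces Theorem~\ref{thm:main} to an explicit bound, Theorem~\ref{thm:explicit}, which is proved in Sections~\ref{sec:thin}--\ref{sec:end}.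

\section{Tools and the groups $G_{p,s}$}\label{sec:prelim}

\subsection{Standard facts}

For $x\in\mathbb F_p$ put $\psi(x)=e^{2\pi ix/p}$. The number $|\cos(\pi x/p)|$ is well defined for $x\in\mathbb F_p$ and equals $|1+\psi(x)|/2$. For real $x$, $\|x\|$ is the distance from $x$ to the nearest integer. We use the following results.

\begin{description}
\item[Jennings.] Let $G$ be a finite $p$-group with lower central series $\gamma_1=G$, $\gamma_{j+1}=[\gamma_j,G]$. Let $D_i=\prod_{jp^k\ge i}\gamma_j^{p^k}$ (the Jennings--Lazard formula), where $\gamma_j^{p^k}$ is generated by the $p^k$-th powers of the elements of $\gamma_j$, and let $|D_i/D_{i+1}|=p^{n_i}$. Then $L(G)=1+(p-1)\sum_i i\,n_i$.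
\item[Olson.] $d(C_p^s)=s(p-1)+1$.
\item[Cauchy--Davenport.] For nonempty $X,Y\subseteq\mathbb F_p$ one has $|X+Y|\ge\min(p,|X|+|Y|-1)$. Applying this repeatedly to the sets $\{0,x_i\}$ gives:
\item[(CD)] $n$ nonzero elements $x_1,\dots,x_n$ of $\mathbb F_p$ have at least $\min(p,n+1)$ subset sums, the empty sum included. In particular, the subset sums of $p-1$ nonzero elements are all of $\mathbb F_p$.
\item[Dias da Silva--Hamidoune (1994).] For $Y\subseteq\mathbb F_p$ and $0\le k\le|Y|$, the set of sums of $k$ distinct elements of $Y$ has at least $\min(p,k(|Y|-k)+1)$ elements.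
\item[Weil.] If $\phi\in\mathbb F_p[x]$ has degree $\nu$ with $1\le\nu<p$, then $\bigl|\sum_{x\in\mathbb F_p}\psi(\phi(x))\bigr|\le(\nu-1)\sqrt p$.
\item[Orthogonality.] If $Y$ is a random element of a finite abelian group $Q$ and $Q'\le Q$, then $\sum_\chi\mathbb E\chi(Y)=|Q/Q'|\Pr(Y\in Q')$, the sum running over the characters $\chi$ of $Q$ that are trivial on $Q'$.
\end{description}

\subsection{The groups}

Let $G=G_{p,s}$. We identify $\alpha\in A$ with $(0,\alpha)\in G$ and write $A$ additively, so the product in $G$ of elements of $A$ is their sum. The map $\varepsilon(u,\alpha)=u$ is a homomorphism $G\to\mathbb F_p$ with kernel $A$. We think of $A$ as a group of translations, call $\varepsilon(g)$ the \emph{angle} of $g$, and call $g$ a \emph{rotation} if $\varepsilon(g)\ne0$. Put $A_k=T^kA$ for $0\le k\le s$, so that $A=A_0>A_1>\dots>A_s=0$ with quotients of order $p$. For $u\in\mathbb F_p$,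
\begin{equation}\label{eq:binom}
\sigma^u=\sum_{j<s}\binom uj T^j,\qquad \binom uj=\frac{u(u-1)\cdots(u-j+1)}{j!},
\end{equation}
and $\binom uj$ is a polynomial in $u$ over $\mathbb F_p$ of degree exactly $j$, because $j<p$.

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[(a)] For $\alpha\in A$ and $g\in G$ we have $g^{-1}\alpha g=\sigma^{\varepsilon(g)}\alpha$. The subgroups $A_k$ are normal in $G$.
\item[(b)] $G$ has exponent $p$.
\item[(c)] $\gamma_i(G)=A_{i-1}$ for $2\le i\le s+1$, and \eqref{eq:loewy} holds.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g=(v,\beta)$ then $g^{-1}=(-v,-\sigma^{-v}\beta)$, and $g^{-1}\alpha g=(-v,\alpha-\sigma^{-v}\beta)(v,\beta)=(0,\sigma^v\alpha)$. Each $A_k$ is an ideal of the ring $A$, hence invariant under $\sigma^v$.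

(b) Elements of $A$ have order dividing $p$. If $u\ne0$, then $(u,\alpha)^p=(0,\sum_{i=0}^{p-1}\sigma^{iu}\alpha)=(0,\sum_{i=0}^{p-1}\sigma^i\alpha)$. In $\mathbb F_p[T]$ we have $\sum_{i=0}^{p-1}(1+T)^i=((1+T)^p-1)/T=T^{p-1}$, which is $0$ in $A$ because $s\le p-1$.

(c) By (a), $\alpha^{-1}g^{-1}\alpha g=(\sigma^{\varepsilon(g)}-1)\alpha$. This lies in $A_{k+1}$ when $\alpha\in A_k$, and it equals $T\alpha$ when $\varepsilon(g)=1$. So $[A_k,G]=A_{k+1}$ for $k<s$. Since $G/A_1$ has order $p^2$, it is abelian, so $\gamma_2=A_1$, and then $\gamma_i=A_{i-1}$ by induction. By (b), only $k=0$ contributes to the Jennings--Lazard formula, so $D_i=\gamma_i$. Thus $n_1=2$ and $n_i=1$ for $2\le i\le s$, and $\sum_i in_i=1+s(s+1)/2$.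
\end{proof}

Part (a) will be used in the following form. If $x,y\in G$ with $xy\in A$ and $\Delta\in A$, then $x\Delta y=xy\cdot y^{-1}\Delta y$, that is,
\begin{equation}\label{eq:twist}
x\Delta y=xy+\sigma^{\varepsilon(y)}\Delta .
\end{equation}

Since $A_h$ is a vector space over $\mathbb F_p$, each character of $A_h$ has the form $\chi=\psi\circ\lambda$ with $\lambda\colon A_h\to\mathbb F_p$ linear. We say that $\chi$ has \emph{level} $l$ if it is nontrivial on $A_l$ and trivial on $A_{l+1}$. Every nontrivial character of $A_h$ has a level $l$ with $h\le l\le s-1$. The characters of level $l$ are nontrivial characters of $A_h/A_{l+1}$, so there are fewer than $p^{l+1-h}$ of them.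

\section{The case $s=2$: an anisotropic quadratic form}\label{sec:heis}

\begin{proof}[Proof of Theorem~\ref{thm:heis}]
By \eqref{eq:loewy} and \eqref{eq:dimitrov}, $d(G_{p,2})\le L(G_{p,2})=4p-3$. We need a free sequence of length $4p-4$.

For $s=2$ we have $\sigma^v=1+vT$, so $(u,\alpha_0+\alpha_1T)(v,\beta_0+\beta_1T)=(u+v,\ \alpha_0+\beta_0+(\alpha_1+\beta_1+v\alpha_0)T)$. Give $(u,\alpha_0+\alpha_1T)$ the new coordinates $w=(\alpha_0,u)\in\mathbb F_p^2$ and $c=\alpha_1-\frac12\alpha_0u\in\mathbb F_p$. The identity
\[
v\alpha_0-\tfrac12(\alpha_0+\beta_0)(u+v)=-\tfrac12\alpha_0u-\tfrac12\beta_0v+\tfrac12(\alpha_0v-\beta_0u)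
\]
shows that the multiplication becomes $(w,c)(w',c')=(w+w',\,c+c'+\frac12\det(w,w'))$. In these coordinates $(w,0)^t=(tw,0)$, and
\[
(w_1,0)^{t_1}\cdots(w_4,0)^{t_4}=\Bigl(\sum_it_iw_i,\ \tfrac12\sum_{i<j}t_it_j\det(w_i,w_j)\Bigr).
\]
Take the sequence consisting of $p-1$ copies of $(w_1,0)$, followed by $p-1$ copies of $(w_2,0)$, then of $(w_3,0)$, then of $(w_4,0)$. Its subsequence products are the elements above with $0\le t_i\le p-1$. Product $1$ means two linear equations and one quadratic equation in four unknowns. The linear equations leave a plane, and a quadratic form on a plane may have no nonzero root; we choose the $w_i$ so that this happens.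

Let $y\in\mathbb F_p$ with $1-y$ a non-square, and $w_1=(1,0)$, $w_2=(0,1)$, $w_3=(1,y)$, $w_4=(1,1)$. The linear equations are $t_1=-(t_3+t_4)$ and $t_2=-(yt_3+t_4)$. The determinants $\det(w_i,w_j)$ for $ij=12,13,14,23,24,34$ are $1,\ y,\ 1,\ -1,\ -1,\ 1-y$, so twice the last coordinate is
\[
t_1t_2+t_1(yt_3+t_4)-t_2(t_3+t_4)+(1-y)t_3t_4 .
\]
On the plane, the first three terms equal $P,-P,P$ with $P=(t_3+t_4)(yt_3+t_4)$, and
\[
P+(1-y)t_3t_4=yt_3^2+2t_3t_4+t_4^2=(t_3+t_4)^2-(1-y)t_3^2 .
\]
As $1-y$ is a non-square, this vanishes only if $t_3=0$ and $t_3+t_4=0$ in $\mathbb F_p$. Then all $t_i$ are $0$ in $\mathbb F_p$, hence $0$ as integers in $[0,p-1]$. The sequence is free.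
\end{proof}

\section{The main idea and the explicit bound}\label{sec:idea}

By Olson's theorem a free sequence over $G_{p,s}$ has at most $s(p-1)$ terms in $A$. A free sequence of length close to $L(G_{p,s})\approx ps^2/2$ would therefore consist mostly of rotations, and our task is to show that long sequences of rotations are not free.

\subsection{One block acts on all levels: the case $s=3$}\label{sub:model}

Let $s=3$ and $p\ge5$. Consider a sequence of $2p$ rotations
\[
B=B'\;y\;y'\;B'',
\]
where $B'$ and $B''$ consist of $p-1$ arbitrary rotations each, $y=(u_0,\alpha)$ and $y'=(u_0,\alpha+1)$. Thus $y'=y\Delta$ with $\Delta=1\in A$. For each $u\in\mathbb F_p$, (CD) provides a subsequence of $B''$ whose product $v_u$ has angle $u$, and a subsequence of $B'$ whose product $x_u$ has angle $-u_0-u$. Then $\beta_u=x_uyv_u$ lies in $A$, and by \eqref{eq:twist} and \eqref{eq:binom}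
\[
x_uy'v_u=\beta_u+\sigma^u\cdot1=\beta_u+1+uT+\tbinom u2T^2 .
\]
Choose $u$ uniformly at random, choose $y$ or $y'$ by a fair coin, and let $X\in A$ be the resulting product. We know nothing about $\beta_u$, but we do not need to. For $\chi=\psi\circ\lambda$ put $\lambda_j=\lambda(T^j)$ and $\phi(u)=\lambda_0+\lambda_1u+\lambda_2\binom u2$. Averaging over the coin first, and then using Cauchy--Schwarz and $\cos^2\theta=\frac12(1+\cos2\theta)$, we get
\[
|\mathbb E\chi(X)|\le\frac1p\sum_u\Bigl|\cos\frac{\pi\phi(u)}p\Bigr|\le\Bigl(\frac12+\frac1{2p}\Bigl|\sum_u\psi(\phi(u))\Bigr|\Bigr)^{1/2}.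
\]
If $\chi$ has level $1$ or $2$, then $\phi$ has degree $1$ or $2$, Weil's bound gives $|\sum_u\psi(\phi(u))|\le\sqrt p<p/2$, and so $|\mathbb E\chi(X)|\le e^{-\omega}$, where
\[
\omega=\tfrac12\log\tfrac43,\qquad e^{-\omega}=\sqrt{3/4},\qquad \tfrac17<\omega<1 .
\]
(The lower bound is $\log\frac{1+x}{1-x}>2x$ at $x=\frac17$.) The point is that a single difference $\Delta$, rotated through all angles, damps the characters of \emph{all} positive levels at once.

If $\chi$ has level $0$, then $\phi$ is constant and the first bound may be as weak as $\cos(\pi/p)$: the group acts trivially on $A/A_1$, and rotating $\Delta$ achieves nothing there. This quotient is handled by a separate sequence $V$ in which every class of $A/A_1$ is represented by a subsequence product. For example, let $V$ consist of $p-1$ copies of $g=(1,0)$ followed by $p-1$ copies of $g'=(1,1)$. Modulo $A_1$ the product $g^ig'^{\,j}$ is $(i+j,j)$, so $j=z$, $i\equiv-z$ gives a product $y_z\in A$ with $y_z\equiv z\pmod{A_1}$.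

Now let $S=VB_1\cdots B_m$ with $m$ sequences $B_k$ of the above form, let $X_1,\dots,X_m$ be the corresponding independent random products, and fix $z$ with $\Pr(X_1+\dots+X_m\equiv-z \bmod A_1)\ge1/p$. Then $Y=y_z+X_1+\dots+X_m$ is the product of a nonempty subsequence of $S$. By orthogonality, $p^3\Pr(Y=0)=\sum_\chi\mathbb E\chi(Y)$. The characters trivial on $A_1$ contribute $p\Pr(Y\in A_1)\ge1$, and the others contribute less than $p^3e^{-m\omega}$ in absolute value. So $S$ is not free once $m\ge21\log p$.

For general $s$ with $(s-2)\sqrt p\le p/2$, the polynomial is $\phi(u)=\sum_j\lambda_j\binom uj$, of degree equal to the level, and the computation goes through with $m\ge7s\log p$. Such a sequence has length about $14\,ps\log p$, which is of smaller order than $ps^2/2$ when $s/\log p\to\infty$.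

\subsection{Strategy and the explicit bound}

A free sequence can try to avoid such blocks. We shall see that a long stretch of rotations in which products of equal angle always agree modulo $A_1$ lies, modulo $A_1$, in one subgroup of order $p$. Within such a stretch every product of angle $0$ lies in $A_1$, and the argument above can be run with $A_1$ in place of $A$. This suggests an induction on a level $h$: after deleting some terms, the sequence is a concatenation of \emph{runs}, each lying modulo $A_h$ in a subgroup of order $p$. Either the Fourier argument applies and contradicts freeness, or a further deletion raises the level. At level $s$ nothing is left, so the length of the sequence is the number of deleted terms.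

The count is delicate. A block must lie inside a run and cuts it in two, and this may create about $s\log p$ runs. The absence of blocks says nothing about the first and last $p-1$ terms of a run, since there is no room for $B'$ or $B''$. Trimming these terms from every run at every level would cost about $p\cdot s\log p\cdot s$ terms, more than $L(G_{p,s})$. We therefore also admit \emph{partial} blocks, in which one side has only about $\delta p$ terms. This reduces the trimming cost to $\delta ps^2\log p$. A partial block damps characters only by $e^{-\omega'}$ with $\omega'$ of order $\delta^4$, so about $\delta^{-4}s\log p$ of them may be used up, at a cost of $\delta^{-4}ps\log p$ terms; but they sit at the ends of runs and create no new runs. The two costs balance at $\delta=s^{-1/5}$.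

\begin{theorem}\label{thm:explicit}
Let $p$ be an odd prime and $2\le s\le p-1$. Let $0<\delta\le\frac12$, $\tau=\delta^2/22$, $a=\lceil\delta p\rceil$, $q=\lceil\log_2(s+1)\rceil+2$, $R=1+s(q+63\log p)$, and suppose that
\begin{equation}\label{eq:hyp}
2s\sqrt p\,(2+\log p)\le\tau p .
\end{equation}
Then
\[
d(G_{p,s})\le1+sp+sqp+6pR+2asR+(189+1728\,\tau^{-2})\,p\,s\log p .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:explicit}]
Let $s=\lfloor p^{1/3}\rfloor$ and $\delta=s^{-1/5}$, which is at most $\frac12$ once $s\ge32$. The left side of \eqref{eq:hyp} is $O(p^{5/6}\log p)$, and the right side is $ps^{-2/5}/22\ge p^{13/15}/22$. As $\frac56<\frac{13}{15}$, \eqref{eq:hyp} holds for large $p$. We have $q=O(\log p)$, $R=O(s\log p)$, and $a\le2\delta p$ because $\delta p\ge1$. Hence $2asR=O(\delta ps^2\log p)=O(ps^{9/5}\log p)$, and $\tau^{-2}ps\log p=484\,s^{4/5}\cdot ps\log p=O(ps^{9/5}\log p)$. The other terms are $O(ps\log p)$. The bound for $L$ follows from \eqref{eq:loewy}, and the quotient is $O(s^{-1/5}\log p)=O(p^{-1/15}\log p)$ since $s\ge\frac12p^{1/3}$.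
\end{proof}

\emph{From now on the hypotheses of Theorem~\ref{thm:explicit} are in force} and $G=G_{p,s}$. Put
\[
N=\lceil\tau p\rceil,\qquad\omega'=\tau^2/64 .
\]
Since $\delta\le\frac12$, we have $\tau\le\frac1{88}$, so $\omega'<\omega$. Since $s\ge2$ and $p\ge3$, \eqref{eq:hyp} gives $\tau p\ge8\sqrt3>4$, so $p>352$; it also gives $2s\sqrt p\le\tau p/2\le p/176$. Consequently
\begin{equation}\label{eq:numerics}
a\le\tfrac p2+1\le p-2,\qquad 4\le N<p,\qquad 2s\sqrt p\le p-1 .
\end{equation}

\section{Thin and closable sequences}\label{sec:thin}

An \emph{interval} of a sequence is a subsequence of consecutive terms. For a sequence $I$ let $|I|$ be its length and $\Pi(I)$ the set of its subsequence products, including the empty product $1$. The raw material of a block is a pair of products with equal angle that differ modulo some $A_k$. The following definition names the absence of such a pair.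

\begin{definition}
Let $0\le k\le s$. A sequence $I$ of rotations is \emph{$k$-thin} if $x,y\in\Pi(I)$ and $\varepsilon(x)=\varepsilon(y)$ imply $xA_k=yA_k$.
\end{definition}

Every sequence of rotations is $0$-thin; subsequences of $k$-thin sequences are $k$-thin; and $k$-thin implies $k'$-thin for $k'\le k$. Comparison with the empty product shows that in a $k$-thin sequence \emph{every product of angle $0$ lies in $A_k$}. For $k<s$ the pair $(1,0),(1,T^k)$ is $k$-thin but not $(k+1)$-thin. Long thin sequences are rigid, and failure of thinness is always witnessed by a short interval. Below, bars denote images in $G/A_k$; the angle is defined on $G/A_k$.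

\begin{lemma}\label{lem:thin}
Let $I$ be a sequence of rotations and $0\le k\le s$.
\begin{enumerate}
\item[(a)] If $I$ is $k$-thin and $|I|\ge p$, then all terms map into one subgroup of order $p$ of $G/A_k$.
\item[(b)] If all terms map into one subgroup $H$ of order $p$ of $G/A_k$, then $I$ is $k$-thin.
\item[(c)] If $I$ is not $k$-thin, it contains an interval of length at most $p$ that is not $k$-thin.
\item[(d)] If $I$ is free and $s$-thin, then $|I|\le p-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $I_1$ consist of the first $p-1$ terms, let $g$ be the next term, and let $\mathcal R\subseteq\mathcal R'$ be the images of $\Pi(I_1)$ and $\Pi(I)$ in $G/A_k$. The angle is surjective on $\mathcal R$ by (CD) and injective on $\mathcal R'$ by thinness. So $\mathcal R=\mathcal R'$ and $|\mathcal R|=p$. As $g$ follows $I_1$, we have $\mathcal R\bar g\subseteq\mathcal R'=\mathcal R$, and $1\in\mathcal R$ gives $\langle\bar g\rangle\subseteq\mathcal R$. Now $\bar g\ne1$ because $g$ is a rotation, so $\bar g$ has order $p$ by Lemma~\ref{lem:group}(b), and $\mathcal R'=\langle\bar g\rangle$. Every term of $I$ belongs to $\Pi(I)$.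

(b) The empty sequence is $k$-thin. Otherwise $H$ contains the image of a rotation, so the angle is injective on $H$, and $H$ contains the image of $\Pi(I)$.

(c) Let $M$ be a shortest interval that is not $k$-thin, write $M=M'g$ with $g$ its last term, and suppose $|M|\ge p+1$. Then $M'$ is $k$-thin with at least $p$ terms, so by (a) it maps into a subgroup $H$ of order $p$, and $\bar g\notin H$ by (b). Let $M^*$ consist of the last $p-1$ terms of $M'$. By (CD) some $x\in\Pi(M^*)$ has $\varepsilon(x)=\varepsilon(g)$, and $\bar x\in H$, so $\bar x\ne\bar g$. Thus $M^*g$ is an interval of length $p<|M|$ that is not $k$-thin, a contradiction.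

(d) Since $d(C_p)\le p$, any $p$ terms have a nonempty subsequence whose product has angle $0$. By $s$-thinness this product lies in $A_s=0$.
\end{proof}

A length condition in (a) is needed: the pair $(1,0),(2,1)$ has products of the distinct angles $0,1,2,3$, so it is $s$-thin, but its terms generate all of $G/A_1$.

Next we abstract the role of the sequence $V$ in Section~\ref{sub:model}.

\begin{definition}
Let $0\le h\le s-1$. A sequence $V$ is \emph{$h$-closable} if for every $z\in A_h/A_{h+1}$ some subsequence of $V$ has its product in $A_h$ and congruent to $z$ modulo $A_{h+1}$.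
\end{definition}

A sequence with an $h$-closable subsequence is $h$-closable, and the empty sequence is not $h$-closable. If no closable sequence is available, the Fourier argument cannot start, and we must gain a level in another way. Lemma~\ref{lem:close} does this. An $h$-thin run lives, modulo $A_{h+1}$, in a group $C_p^2$, and either its terms are spread over many subgroups of order $p$ or many of them lie in a single one. The spread case is settled by the expansion behind \eqref{eq:dimitrov}, now used to produce products.

\begin{lemma}\label{lem:plane}
Let $K\cong C_p^2$ and let $I$ be a sequence of at least $4p$ elements of $K\setminus\{1\}$ such that every subgroup of order $p$ contains at most $p-2$ terms of $I$. Then $\Pi(I)=K$.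
\end{lemma}

\begin{proof}
Let $g_1,g_2$ be a basis of $K$ and identify $\mathbb F_pK$ with $\mathcal A=\mathbb F_p[X,Y]/(X^p,Y^p)$ by $X=g_1-1$, $Y=g_2-1$. Let $J=(X,Y)$, so $J^{2p-1}=0$. For $y=g_1^ig_2^j$ put $\ell_y=iX+jY$. The map $y\mapsto\ell_y$ is linear, and $y-1=(1+X)^i(1+Y)^j-1\equiv\ell_y\pmod{J^2}$.

Let $0\ne f\in\mathcal A$ be homogeneous of degree less than $2p-2$. The monomials $X^iY^j$ with $0\le i,j\le p-1$ form a basis of $\mathcal A$; $fX=0$ forces $i=p-1$ in every monomial of $f$, and $fY=0$ forces $j=p-1$. Both cannot hold, by the degree of $f$. So $\{y:f\ell_y=0\}$ is a proper subgroup of $K$ and contains at most $p-2$ terms of $I$.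

Choose terms $y_1,y_2,\dots,y_{2p-2}$ of $I$ at distinct positions, one at a time, keeping $\ell_{y_1}\cdots\ell_{y_n}\ne0$. This is possible: at each step at most $2p-3$ positions are used, at most $p-2$ are forbidden, and $4p>(2p-3)+(p-2)$. The final product has degree $2p-2$, so it equals $cX^{p-1}Y^{p-1}$ with $c\ne0$. Replacing some $\ell_{y_n}$ by an element of $J^2$ puts the product in $J^{2p-1}=0$, so $\prod_n(y_n-1)=cX^{p-1}Y^{p-1}$. From $(x-1)^{p-1}=(x^p-1)/(x-1)=1+x+\dots+x^{p-1}$ in $\mathbb F_p[x]$ we get $X^{p-1}Y^{p-1}=\sum_{v\in K}v$. Every $v\in K$ thus has a nonzero coefficient in $\prod_n(y_n-1)$, so it is the product of some of the $y_n$.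
\end{proof}

\begin{lemma}\label{lem:close}
Let $0\le h\le s-1$ and $V=I_1\cdots I_\rho$, where each $I_j$ is an $h$-thin sequence of at least $4p$ rotations. If $V$ is not $h$-closable, one can delete at most $p-2$ terms from $V$ so that what remains of each $I_j$ is $(h+1)$-thin.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:thin}(a), $I_j$ maps into a subgroup of order $p$ of $G/A_h$. Let $H_j$ be its preimage in $G/A_{h+1}$. It has order $p^2$ and exponent $p$, so $H_j\cong C_p^2$. It contains $Z=A_h/A_{h+1}$, and no term of $I_j$ maps into $Z$, since the terms are rotations.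

If for some $j$ every subgroup of order $p$ of $H_j$ contained at most $p-2$ terms of $I_j$ (that is, their images), then by Lemma~\ref{lem:plane} every $z\in Z$ would be the image of a subsequence product of $I_j$, and $V$ would be closable. So each $H_j$ has a subgroup $K_j$ of order $p$ containing at least $p-1$ terms of $I_j$. Then $K_j\ne Z$, and $H_j=K_j\times Z$. Call the terms of $I_j$ outside $K_j$ \emph{exceptional}; their $Z$-components are nonzero.

Suppose $V$ has at least $p-1$ exceptional terms in total, and let $z\in Z$. By (CD) there is a set of exceptional terms whose $Z$-components have sum $z$. For each $j$, the terms of $I_j$ in $K_j\cong\mathbb F_p$ are nonzero and at least $p-1$ in number, so by (CD) we can add some of them to the chosen terms of $I_j$ so that the $K_j$-components cancel. As $H_j$ is abelian, the order of the terms within $I_j$ plays no role, and the chosen subsequence of $I_j$ has product in $Z$ modulo $A_{h+1}$. The product over all $j$ is $z$. So $V$ is closable, contrary to assumption.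

Hence there are at most $p-2$ exceptional terms. After their deletion each $I_j$ maps into $K_j$ and is $(h+1)$-thin by Lemma~\ref{lem:thin}(b).
\end{proof}

It matters for the final count that the bound $p-2$ is for all of $V$ and not for each $I_j$.

\section{Blocks and their Fourier coefficients}\label{sec:blocks}

\begin{definition}
Let $1\le l\le s-1$. An \emph{$l$-block} is a sequence of rotations $B=B'MB''$, a concatenation of three intervals, such that $|M|\le p$, $M$ is not $l$-thin, and either $|B'|=|B''|=p-1$ (a \emph{full} block), or one of $B',B''$ has $p-1$ terms and the other, the \emph{short side}, has between $a$ and $p-2$ terms (a \emph{partial} block). The \emph{weight} $\operatorname{wt}(B)$ is $\omega$ if $B$ is full and $\omega'$ if $B$ is partial.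
\end{definition}

A block has fewer than $3p$ terms. In a partial block, the short side need not realize all angles: $a$ rotations of the same angle $c$ realize only $0,c,2c,\dots,ac$. The next lemma says that a long arithmetic progression is the only alternative we have to consider. Call $U\subseteq\mathbb F_p^*$ \emph{admissible} if $U=\mathbb F_p^*$ or $U=\{c,2c,\dots,Nc\}$ for some $c\ne0$; in the second case $|U|=N$, as $N<p$.

\begin{lemma}\label{lem:angles}
For any $c_1,\dots,c_a\in\mathbb F_p^*$ there is an admissible set $U$ each of whose elements is the sum of a nonempty subsequence of $c_1,\dots,c_a$.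
\end{lemma}

\begin{proof}
If some value $c$ occurs at least $\tau p$ times, it occurs at least $N$ times, and we take $U=\{c,\dots,Nc\}$. So assume that every value occurs fewer than $\tau p$ times. Let $w=\lceil10/\delta\rceil\le11/\delta$. Any $a/2$ or more of the terms take more than $(a/2)/(\tau p)\ge(\delta/2)(22/\delta^2)=11/\delta\ge w$ distinct values. So we can remove $w$ terms with distinct values, again and again, until fewer than $a/2$ terms remain. This produces $j$ disjoint groups of $w$ terms with distinct values, where $jw>a/2$. Let $\mu=\lfloor w/2\rfloor\lceil w/2\rceil\ge(w^2-1)/4$. By the Dias da Silva--Hamidoune theorem with $k=\lfloor w/2\rfloor$, each group has at least $\min(p,\mu+1)$ subset sums. By Cauchy--Davenport, the $j$ groups together have at least $\min(p,j\mu+1)$ subset sums, and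
\[
j\mu>\frac a{2w}\cdot\frac{w^2-1}4=\frac{a(w-1/w)}8\ge\frac{\delta p\,(10/\delta-1)}8=\frac{(10-\delta)p}8>p .
\]
So every element of $\mathbb F_p$ is a subset sum, nonzero elements come from nonempty subsets, and we take $U=\mathbb F_p^*$.
\end{proof}

\begin{lemma}\label{lem:cos}
Let $U$ be admissible and let $\phi\in\mathbb F_p[x]$ have degree $\nu$ with $1\le\nu\le s-1$. The average of $|\cos(\pi\phi(f)/p)|$ over $f\in U$ is at most $e^{-\omega'}$, and at most $e^{-\omega}$ if $U=\mathbb F_p^*$.
\end{lemma}

\begin{proof}
Put $\Sigma=\sum_{f\in U}\psi(\phi(f))$. By Cauchy--Schwarz and $\cos^2\theta=\frac12(1+\cos2\theta)$, the average is at most $\bigl(\frac12+\frac{|\Sigma|}{2|U|}\bigr)^{1/2}$. So if $|\Sigma|\le|U|/2$, the average is at most $\sqrt{3/4}=e^{-\omega}\le e^{-\omega'}$.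

\emph{$U=\mathbb F_p^*$.} Weil's bound, with the term $f=0$ removed, gives $|\Sigma|\le(s-2)\sqrt p+1\le s\sqrt p\le(p-1)/2$ by \eqref{eq:numerics}.

\emph{$U=\{c,\dots,Nc\}$ and $\nu\ge2$.} We complete the sum. The indicator function of $\{1,\dots,N\}$ on $\mathbb F_p$ is $x\mapsto\frac1p\sum_\xi\sum_{i=1}^N\psi(\xi(x-i))$, where $\xi$ runs over the integers with $|\xi|\le(p-1)/2$. Hence
\[
|\Sigma|\le\frac1p\sum_{|\xi|\le(p-1)/2}\Bigl|\sum_{x\in\mathbb F_p}\psi(\phi(cx)+\xi x)\Bigr|\cdot\Bigl|\sum_{i=1}^N\psi(-\xi i)\Bigr| .
\]
The polynomial $\phi(cx)+\xi x$ has degree $\nu$ because $\nu\ge2$, so the first inner sum is at most $(\nu-1)\sqrt p$. The second is $N\le p$ for $\xi=0$; for $\xi\ne0$ it is a geometric sum, at most $1/|\sin(\pi\xi/p)|\le p/(2|\xi|)$, by $\sin\theta\ge2\theta/\pi$ on $[0,\pi/2]$. Therefore, by \eqref{eq:hyp},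
\[
|\Sigma|\le(\nu-1)\sqrt p\Bigl(1+\sum_{\xi=1}^{(p-1)/2}\frac1\xi\Bigr)\le s\sqrt p\,(2+\log p)\le\frac{\tau p}2\le\frac N2 .
\]

\emph{$U=\{c,\dots,Nc\}$ and $\nu=1$.} Now $\Sigma$ need not be small, but the $N$ values $\phi(f)$ are distinct. Let $\eta=N/(8p)<\frac12$. At most $2\eta p+1=N/4+1\le N/2$ residues $r$ satisfy $\|r/p\|<\eta$; here $N\ge4$ is used. For the other values, $|\cos(\pi\phi(f)/p)|\le\cos\pi\eta=1-2\sin^2(\pi\eta/2)\le1-2\eta^2$. These are at least half of all values, so the average is at most $1-\eta^2\le e^{-\eta^2}\le e^{-\omega'}$, since $\eta\ge\tau/8$.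
\end{proof}

The last case is the only source of the small weight $\omega'$, and the loss is real: if $\phi(ic)=i$, every cosine is at least $1-\pi^2N^2/(2p^2)$. Apart from the numerical bounds \eqref{eq:numerics}, hypothesis \eqref{eq:hyp} is used only in this lemma. It forces $s<\sqrt p$, the range in which Weil's bound for degree $s-1$ is nontrivial.

\begin{lemma}\label{lem:block}
Let $0\le h<l\le s-1$ and let $B$ be an $l$-block that is $h$-thin. There is a random nonempty subsequence of $B$ whose product $X$ always lies in $A_h$ and satisfies $|\mathbb E\chi(X)|\le e^{-\operatorname{wt}(B)}$ for every character $\chi$ of $A_h$ of level at least $l$.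
\end{lemma}

\begin{proof}
Write $B=B'MB''$. As $M$ is not $l$-thin, there are $y,y'\in\Pi(M)$ with the same angle $u_0$ and $\Delta=y^{-1}y'\notin A_l$. As $M$ is $h$-thin, $\Delta\in A_h$. Let $k$ be such that $\Delta\in A_k\setminus A_{k+1}$; then $h\le k<l$.

One side of the block will serve as \emph{offset}, to vary the angle, and the other, which has $p-1$ terms, as \emph{neutralizer}, to bring the total angle back to $0$. If $B$ is full, let $B'$ be the offset and $U=\mathbb F_p^*$; by (CD) each $f\in U$ is the angle of a product of a nonempty subsequence of $B'$. If $B$ is partial, let the short side be the offset and take $U$ from Lemma~\ref{lem:angles}, applied to the angles of $a$ of its terms. For each $f\in U$ fix a nonempty subsequence of the offset with product $x_f$ of angle $f$, and, by (CD), a subsequence of the neutralizer with product $v_f$ of angle $-u_0-f$. Choose $f\in U$ uniformly and, independently, $y$ or $y'=y\Delta$ with probability $\frac12$ each. The three chosen subsequences form a nonempty subsequence of $B$. Its product $X$ has angle $0$, so $X\in A_h$ because $B$ is $h$-thin.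

If the offset is $B'$, the two possible values of $X$ for given $f$ are $\beta_f=x_fyv_f$ and $x_fy\Delta v_f=\beta_f+\sigma^{-u_0-f}\Delta$, by \eqref{eq:twist}. If the offset is $B''$, they are $\beta_f=v_fyx_f$ and $v_fy\Delta x_f=\beta_f+\sigma^f\Delta$. So the values are $\beta_f$ and $\beta_f+\sigma^{u(f)}\Delta$, where $u(f)=-u_0-f$ or $u(f)=f$. Let $\chi=\psi\circ\lambda$ have level $l'\ge l$, and put $\phi(f)=\lambda(\sigma^{u(f)}\Delta)$. Then
\[
|\mathbb E\chi(X)|\le\frac1{|U|}\sum_{f\in U}\Bigl|\frac{1+\psi(\phi(f))}2\Bigr|=\frac1{|U|}\sum_{f\in U}\Bigl|\cos\frac{\pi\phi(f)}p\Bigr|,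
\qquad
\phi(f)=\sum_{j<s}\binom{u(f)}j\lambda(T^j\Delta).
\]
For $j>l'-k$ we have $T^j\Delta\in A_{l'+1}$, so $\lambda(T^j\Delta)=0$. For $j=l'-k$ the element $T^j\Delta$ lies in $A_{l'}\setminus A_{l'+1}$, so $A_{l'}=\mathbb F_pT^j\Delta+A_{l'+1}$, and $\lambda(T^j\Delta)\ne0$ because $\chi$ is nontrivial on $A_{l'}$. Thus $\phi$ is a polynomial in $f$ of degree exactly $l'-k$, and $1\le l'-k\le s-1$. Lemma~\ref{lem:cos} finishes the proof.
\end{proof}

The distribution of $X$ does not depend on $\chi$. The restriction on the level is necessary, since for $l'\le k$ the polynomial $\phi$ is constant.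

\section{Raising the level}\label{sec:step}

\begin{definition}
Let $0\le h\le s$. A \emph{configuration of level $h$ with $r$ runs} ($r\ge0$) is a free sequence $S$ of rotations written as a concatenation of $r$ intervals, the \emph{runs}, each $h$-thin and of length at least $4p$.
\end{definition}

\begin{proposition}\label{prop:step}
Let $S$ be a configuration of level $h<s$ with $r$ runs. There are an integer $l$ with $h<l\le s$, a subsequence $S'$ of $S$ that is a configuration of level $l$ with $r'$ runs, and an integer $t\ge0$ such that
\begin{align}
r'+t&\le r+q+63(l-h)\log p,\label{eq:runs}\\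
|S|-|S'|&\le qp+6pt+2ar'+3p\,(l-h)\log p\,\bigl(63+9/\omega'\bigr).\label{eq:cost}
\end{align}
\end{proposition}

Here $t$ counts intervals that become too short and are discarded whole. Because $t$ appears on the left of \eqref{eq:runs}, its sum over all steps is bounded as well as the number of runs.

Two new difficulties arise compared with Section~\ref{sub:model}. First, blocks of different quality occur: an $l$-block damps only the characters of level at least $l$. Since there are fewer than $p^{l+1-h}$ characters of level $l$, it suffices that the blocks useful at level $l$ have total weight proportional to $(l-h)\log p$. If the supply runs out at level $l$, then the number of blocks found is at most proportional to $l-h$, and what remains is essentially $l$-thin; we gain $l-h$ levels at a cost proportional to $l-h$, and these costs telescope. Second, the closable sequence must be disjoint from the blocks that we use, and we have no bound on its length, so we cannot set it aside in advance. Instead we cut $S$ into $q$ closable segments, choose blocks everywhere, and afterwards sacrifice the blocks of one segment. The following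 lemma finds a segment whose blocks can be spared at all levels simultaneously; it explains why $q$ is about $\log_2s$.

\begin{lemma}\label{lem:dominate}
Let $h\le s-2$, and let $W_i(l)\ge0$ for $1\le i\le q$ and $h<l<s$ be nondecreasing in $l$. Put $W(l)=\sum_iW_i(l)$ and assume $W(s-1)<(s+1)W(h+1)$. Then there is an index $i$ with $W_i(l)\le\frac23W(l)$ for all $l$.
\end{lemma}

\begin{proof}
Say that $i$ \emph{dominates at $l$} if $W_i(l)>\frac23W(l)$. At most one index dominates at each $l$. If $i$ dominates at $l$ and $i'\ne i$ dominates at $l'>l$, then
\[
\tfrac23W(l)<W_i(l)\le W_i(l')\le W(l')-W_{i'}(l')<\tfrac13W(l'),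
\]
so $W(l')>2W(l)$. Suppose exactly $n\ge1$ indices dominate somewhere, and let $l_1<\dots<l_n$ be the first levels at which they do. Then $2^{n-1}W(h+1)\le2^{n-1}W(l_1)\le W(l_n)\le W(s-1)<(s+1)W(h+1)$. So $n-1<\log_2(s+1)\le q-2$, and some index never dominates.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
In this proof, closable means $h$-closable. Split off from $S$ a shortest closable prefix $V_1$, from the rest a shortest closable prefix $V_2$, and so on as long as possible. Let $q'$ be the number of prefixes obtained.

\medskip\noindent\textbf{Few closable segments: $q'<q$.}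
Each $V_i$ is nonempty; write $V_i=V_i^-x_i$ with $x_i$ its last term, and let $V_{q'+1}^-$ be the remainder of $S$. None of the $V_i^-$ is closable. Delete $x_1,\dots,x_{q'}$. The nonempty intersections of runs with the $V_i^-$, called \emph{parts}, are $h$-thin, and there are at most $r+q'$ of them, since deleting one term splits at most one interval in two. Delete all parts with fewer than $4p$ terms. For each $i$, the remaining parts in $V_i^-$ form a sequence that is still not closable, so by Lemma~\ref{lem:close} the deletion of at most $p-2$ terms makes all of them $(h+1)$-thin. Finally delete the parts that now have fewer than $4p$ terms. The surviving parts are the runs of a configuration $S'$ of level $l=h+1$. If $t$ is the number of parts deleted for being short, in either round, then $r'+t\le r+q'$ and $|S|-|S'|\le q'+(q'+1)(p-2)+4pt\le qp+4pt$. Both bounds follow.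

\medskip\noindent\textbf{Many closable segments: $q'\ge q$.}
Extend $V_q$ to the end of $S$, so that $S=V_1\cdots V_q$ with all \emph{segments} $V_i$ closable. Suppose $h=s-1$ and let $0\ne z\in A_{s-1}$. Since $A_s=0$, $V_1$ has a subsequence with product $z$, necessarily nonempty, and $V_2$ has one with product $-z$; together they contradict freeness. So $h\le s-2$. The \emph{parts} are now the nonempty intersections of runs with segments. They are $h$-thin intervals of $S$, and there are at most $r+q-1$ of them.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.88cm,y=0.8cm]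
\node[left] at (-0.1,2) {\small runs};
\node[left] at (-0.1,1) {\small segments};
\node[left] at (-0.1,0) {\small parts};
\draw[|-|] (0,2) -- node[above] {$I_1$} (5.5,2);
\draw[|-|] (5.5,2) -- node[above] {$I_2$} (12,2);
\draw[|-|] (0,1) -- node[above] {$V_1$} (3,1);
\draw[|-|] (3,1) -- node[above] {$V_2$} (7,1);
\draw[|-|] (7,1) -- node[above] {$V_3$} (9.5,1);
\draw[|-|] (9.5,1) -- node[above] {$V_4$} (12,1);
\fill[gray!50] (1,-0.2) rectangle (1.9,0.2) (3,-0.2) rectangle (3.7,0.2)
  (8.8,-0.2) rectangle (9.5,0.2) (10.3,-0.2) rectangle (11.2,0.2);
\draw[thick] (0,-0.2) rectangle (3,0.2) (3,-0.2) rectangle (5.5,0.2)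
  (5.5,-0.2) rectangle (7,0.2) (7,-0.2) rectangle (9.5,0.2) (9.5,-0.2) rectangle (12,0.2);
\node[below] at (1.45,-0.2) {\small full};
\node[below] at (3.35,-0.2) {\small partial};
\node[below] at (9.15,-0.2) {\small partial};
\node[below] at (10.75,-0.2) {\small full};
\end{tikzpicture}
\caption{A sequence divided in two ways, into thin runs $I_j$ and into closable segments $V_i$. The common refinement consists of the parts (outlined boxes). Chosen blocks are shaded, and the white intervals left in the parts are the pieces. A full block may split a piece in two; a partial block lies at an end of its piece and does not.}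
\label{fig:pieces}
\end{figure}

\emph{Choosing blocks} (Figure~\ref{fig:pieces}). We maintain a list of disjoint intervals, the \emph{pieces}; initially these are the parts. An $l$-block is \emph{available} if it is an interval of a piece $P$ and is either full, or partial with short side $B'$ and a prefix of $P$, or partial with short side $B''$ and a suffix of $P$. To choose an available block means to replace $P$ by the nonempty ones among the two intervals of $P$ before and after the block. Choosing a full block raises the number of pieces by at most one, and choosing a partial block does not raise it. Run stages $l=h+1,\dots,s-1$. In stage $l$, while the total weight of all blocks chosen so far is less than $9(l-h)\log p$, choose an available full $l$-block if there is one, otherwise an available partial $l$-block if there is one, and otherwise stop and declare \emph{failure at $l$}. Each stage ends, since $S$ is finite.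

\medskip\noindent\emph{Failure at $l$ gives the new configuration.}
The total weight is less than $9(l-h)\log p$, so the numbers of full and partial blocks chosen satisfy
\[
n_{\mathrm{full}}<9(l-h)\log p/\omega<63(l-h)\log p,\qquad n_{\mathrm{part}}<9(l-h)\log p/\omega',
\]
and there are at most $r+q-1+n_{\mathrm{full}}$ pieces. Delete all chosen blocks, and all pieces with fewer than $6p$ terms; let $t$ be the number of such pieces. For each other piece $P$ let $P^\circ$ be $P$ without its first $a$ and its last $a$ terms. Then $|P^\circ|\ge6p-2a\ge4p$.

We claim that $P^\circ$ is $l$-thin. If not, Lemma~\ref{lem:thin}(c) gives an interval $M$ of $P^\circ$ with $|M|\le p$ that is not $l$-thin. Let $b_1,b_2\ge a$ be the numbers of terms of $P$ before and after $M$; then $b_1+b_2\ge5p$. If $b_1,b_2\ge p-1$, then $M$ with $p-1$ neighbors on each side is an available full $l$-block. If $b_1\le p-2$, then $b_2\ge p-1$, and the first $b_1$ terms of $P$, then $M$, then the next $p-1$ terms form a partial $l$-block that is a prefix of $P$. If $b_2\le p-2$, then $b_1\ge p-1$, and the $p-1$ terms before $M$, then $M$, then the last $b_2$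 terms of $P$ form a partial $l$-block that is a suffix of $P$. Each case contradicts failure at $l$.

So the $P^\circ$ are the runs of a configuration $S'$ of level $l$, with $r'+t\le r+q-1+n_{\mathrm{full}}$ and $|S|-|S'|\le3p(n_{\mathrm{full}}+n_{\mathrm{part}})+6pt+2ar'$. This gives \eqref{eq:runs} and \eqref{eq:cost}.

\medskip\noindent\emph{Absence of failure is impossible.}
Suppose all stages end without failure. Let $W_i(l)$ be the total weight of the blocks in $V_i$ chosen in stages up to $l$, and $W(l)=\sum_iW_i(l)$; every block lies in one part, hence in one segment. Since stage $l$ ended without failure, $W(l)\ge9(l-h)\log p$. Just before the very last block was chosen, the total weight was less than $9(s-1-h)\log p$, and weights are less than $1$. Hence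
\[
W(s-1)<9(s-1)\log p+1\le9s\log p\le s\,W(h+1).
\]
By Lemma~\ref{lem:dominate} there is an index $i$ with
\begin{equation}\label{eq:spare}
W(l)-W_i(l)\ge\tfrac13W(l)\ge3(l-h)\log p\qquad(h<l\le s-1).
\end{equation}

Let $B_1,\dots,B_m$ be the chosen blocks outside $V_i$; by \eqref{eq:spare}, $m\ge1$. They are $h$-thin, being intervals of parts. Apply Lemma~\ref{lem:block} to each $B_k$, with $l$ equal to the stage in which $B_k$ was chosen, and take the random subsequences independently, with products $X_1,\dots,X_m\in A_h$. Fix $z\in A_h/A_{h+1}$ with $\Pr(X_1+\dots+X_m\equiv-z\bmod A_{h+1})\ge1/p$, and fix a subsequence of the closable segment $V_i$ with product $y_z\in A_h$ congruent to $z$. The sequences $V_i,B_1,\dots,B_m$ are pairwise disjoint intervals of $S$. So the union of the chosen subsequences is a nonempty subsequence of $S$, and its product is the product of $y_z,X_1,\dots,X_m$ in some order. These elements lie in the abelian group $A_h$, so the product is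
\[
Y=y_z+X_1+\dots+X_m,\qquad\Pr(Y\in A_{h+1})\ge1/p .
\]
By orthogonality, $p^{s-h}\Pr(Y=0)=\sum_\chi\mathbb E\chi(Y)$, summed over all characters of $A_h$, and the characters trivial on $A_{h+1}$ contribute $p\Pr(Y\in A_{h+1})\ge1$. Every other character $\chi$ has a level $l=h+j$ with $1\le j\le s-1-h$. By independence, by Lemma~\ref{lem:block} for the blocks of stages up to $l$, by the trivial bound $1$ for the later blocks, and by \eqref{eq:spare},
\[
|\mathbb E\chi(Y)|=\prod_{k=1}^m|\mathbb E\chi(X_k)|\le e^{-(W(l)-W_i(l))}\le p^{-3j}.
\]
There are fewer than $p^{j+1}$ characters of level $h+j$, so all these characters together contribute at most $\sum_{j\ge1}p^{1-2j}=p/(p^2-1)<1$ in absolute value. Hence $\Pr(Y=0)>0$, and some nonempty subsequence of $S$ has product $1$. This contradicts freeness, so failure occurs at some $l$.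
\end{proof}

\section{Proof of Theorem~\ref{thm:explicit}}\label{sec:end}

Let $S$ be a free sequence over $G$. Its terms in $A\cong C_p^s$ form a free sequence, so by Olson's theorem there are at most $s(p-1)$ of them. Let $S_0$ be the subsequence of rotations. We claim that
\begin{equation}\label{eq:rot}
|S_0|\le sqp+6pR+2asR+3ps\log p\,\bigl(63+9/\omega'\bigr).
\end{equation}
If $|S_0|<4p$, this holds because $189\,ps\log p>4p$. Otherwise $S_0$ is a configuration of level $h_0=0$ with $r_0=1$ run. Apply Proposition~\ref{prop:step} repeatedly, obtaining configurations $S_0,S_1,\dots,S_n$ of levels $0=h_0<h_1<\dots<h_n=s$, where $n\le s$, with $r_j$ runs and with integers $t_j$ for $1\le j\le n$. Summing \eqref{eq:runs} over the first $j$ steps gives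
\[
r_j+t_1+\dots+t_j\le1+jq+63h_j\log p\le R .
\]
So $r_j\le R$ for all $j$, and $t_1+\dots+t_n\le R$. A run of $S_n$ would be a free $s$-thin sequence with at least $4p$ terms, which Lemma~\ref{lem:thin}(d) excludes. So $S_n$ is empty, and summing \eqref{eq:cost} over the $n\le s$ steps, with $\sum_j(h_j-h_{j-1})=s$, gives \eqref{eq:rot}.

Finally $3\cdot63=189$ and $27/\omega'=1728\,\tau^{-2}$. Since $d(G)$ is one more than the largest length of a free sequence, adding $s(p-1)+1\le sp+1$ to the right side of \eqref{eq:rot} proves Theorem~\ref{thm:explicit}, and with it Theorem~\ref{thm:main}. \qed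

\begin{thebibliography}{1}

\bibitem{source}
\emph{Davenport Constant and Non-Abelian Version of Erd\H{o}s-Ginzburg-Ziv Theorem},
\texttt{http://www.hri.res.in/\textasciitilde{}thanga/papers/thanga.pdf}

\end{thebibliography}
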